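
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\numberwithin{equation}{section}

\title{Coclass trees of nilpotent semigroup algebras:\\ where periodicity fails and where it holds}


\begin{abstract}
The contracted semigroup algebras $KS$ of the finite nilpotent semigroups $S$ of coclass $r$ are the vertices of a directed graph $\mathcal G_{r,K}$, a forest whose labels count the semigroups behind each algebra. A conjecture predicts that every maximal coclass tree of $\mathcal G_{r,K}$ is eventually periodic, with labels that are polynomial in the number of periods. We show that this is false for $r=2$ and $K=\bigcup_{j\ge1}\mathbb Q(2^{1/3^j})$, already for the trees without labels, and that over a suitable algebraic subfield of $\mathbb R$ it fails for every $r\ge2$. We also show that the conjecture is true for $r\le1$ over every field, and for every $r$ over finite fields and over algebraically closed fields.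
\end{abstract}

\section{The question and the results}

\subsection{Semigroups, algebras and the coclass graph}

Let $K$ be a field and $r\in\mathbb N_0$. A semigroup $S$ is \emph{nilpotent} if $|S^{c+1}|=1$ for some $c\in\mathbb N_0$; the element of $S^{c+1}$ is then a zero $z$ of $S$. The least such $c$ is the \emph{class} $\operatorname{cl}(S)$, and if $S$ is finite, $\operatorname{cc}(S)=|S|-1-c$ is its \emph{coclass}. In the chain $S\supset S^2\supset\dots\supset S^{c+1}=\{z\}$ every step loses at least one element, and the coclass counts the elements lost beyond that minimum. Thus coclass measures the distance from the semigroups $\{a,a^2,\dots,a^c,z\}$ generated by one element.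

An algebra $A$ is nilpotent of class $c$ if $A>A^2>\dots>A^c>A^{c+1}=\{0\}$; if $A$ is finite-dimensional, $\dim A-c$ is its coclass. For a finite semigroup $S$ with zero $z$ let $KS=K[S]/\langle z\rangle$ be the contracted semigroup algebra. It has the basis $S\setminus\{z\}$, and we identify $z$ with $0$. Since $(KS)^i$ is spanned by $S^i$, the algebra $KS$ is nilpotent if and only if $S$ is, and then $\dim KS=|S|-1$, $\operatorname{cl}(KS)=\operatorname{cl}(S)$ and $\operatorname{cc}(KS)=\operatorname{cc}(S)$.

The \emph{coclass graph} $\mathcal G_{r,K}$ has as vertices the isomorphism types of algebras $KS$, where $S$ is a finite nilpotent semigroup of coclass $r$. There is an edge $A\to B$ if $B/B^c\cong A$, where $c$ is the class of $B$; then $A$ has class $c-1$, $\dim A=\dim B-1$ and $\dim B^c=1$. The vertex $A$ is labeled by the number of non-isomorphic semigroups $S$ of coclass $r$ with $KS\cong A$. A vertex has at most one parent, so $\mathcal G_{r,K}$ is a forest.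

For a vertex $A$ let $\mathcal T(A)$ be the subgraph formed by $A$ and all its descendants, and for a labeled graph $\mathcal G$ let $\overline{\mathcal G}$ be the same graph without labels. Isomorphisms of graphs respect the directions of edges. An infinite path is \emph{maximal} if its root has no parent. We call $\mathcal T(A)$ a \emph{coclass tree} if it contains a unique infinite path with root $A$, and a \emph{maximal coclass tree} if moreover there is no parent $B$ of $A$ such that $\mathcal T(B)$ is a coclass tree. If $\mathcal T=\mathcal T(A)$ is a maximal coclass tree, its infinite path, followed back through parents as far as possible, is a unique maximal infinite path $A_1\to A_2\to\cdots$; it is called the maximal infinite path of $\mathcal T$. Here $A=A_m$ for some $m\ge1$, and $A_j\in\mathcal T$ exactly for $j\ge m$.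

\begin{conjecture}[\cite{coclass}]
Let $\mathcal T$ be a maximal coclass tree in $\mathcal G_{r,K}$ with maximal infinite path $A_1\to A_2\to\cdots$. Then there are positive integers $l$ (defect) and $k$ (period) with $A_l\in\mathcal T$, a graph isomorphism $\mu:\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$ and, for each $B\in\mathcal T(A_l)\setminus\mathcal T(A_{l+k})$, a rational polynomial $f_B$ such that $f_B(i)$ is the label of $\mu^i(B)$ for all $i\in\mathbb N_0$.
\end{conjecture}

\noindent
The iterates $\mu^i$ make sense because $\mathcal T(A_{l+k})\subseteq\mathcal T(A_l)$.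

The conjecture is a natural guess. For $r=0$ there is one semigroup of each class, the graph is a ray, and all labels are $1$. For general $r$, a semigroup of large class consists of the powers of one element $a$ together with $r$ further elements and the zero (Lemma~\ref{lem:layers}); its multiplication is described by boundedly many exponents subject to linear conditions. Counts governed by linear conditions are eventually polynomial on residue classes, and this is indeed true for the semigroups (Section~\ref{sec:criterion}). But the vertices of the graph are algebras \emph{up to isomorphism over} $K$, and isomorphism may depend on whether certain numbers are $n$-th powers in $K$, with $n$ growing along the tree.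

\subsection{Results}

\begin{theorem}\label{thm:one}
Let $K=\bigcup_{j\ge1}\mathbb Q(2^{1/3^j})\subset\mathbb R$. Then $\mathcal G_{2,K}$ contains a maximal coclass tree $\mathcal T$, with maximal infinite path $A_1\to A_2\to\cdots$, for which there are no $l,k\ge1$ and no graph isomorphism $\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$. In particular the conjecture is false.
\end{theorem}

\begin{theorem}\label{thm:two}
There is a subfield $K\subset\mathbb R$, algebraic over $\mathbb Q$, such that the conjecture fails for $\mathcal G_{r,K}$ for every $r\ge2$.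
\end{theorem}

\begin{theorem}\label{thm:three}
The conjecture is true in each of the following cases:
\begin{itemize}
\item[(i)] $r\le1$ and $K$ is arbitrary;
\item[(ii)] $K$ is finite and $r$ is arbitrary;
\item[(iii)] $K$ is algebraically closed and $r$ is arbitrary.
\end{itemize}
\end{theorem}

So $r=2$ is the least coclass in which the conjecture can fail. We do not decide for which other fields, for instance $K=\mathbb Q$, it holds for all $r$.

\subsection{The mechanism, on one pair of semigroups}\label{sec:mechanism}

Let $c\ge4$ and put $n=c-2$. Consider two semigroups on the set $\{z,a,a^2,\dots,a^c,b_1,b_2\}$. In both, powers of $a$ multiply as usual (with $a^i=z$ for $i>c$). In $U_c$ the only other nonzero products are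
\[
b_1b_1=b_2b_2=a^c,\qquad b_1a=a^c ,
\]
and in $W_c$ there is one more, $b_2a=a^c$. Products of three elements involving some $b_j$ are $z$ in either bracketing, so both are semigroups; they have class $c$ and coclass $2$. Dividing $KU_c$ and $KW_c$ by their $c$-th powers gives the same algebra, so the two are siblings in $\mathcal G_{2,K}$ or the same vertex. When is $KU_c\cong KW_c$?

Let $\operatorname{char}K\ne2$ and suppose that $\mu\in K^*$ satisfies $\mu^n=2$. Define a linear map by
\[
\varphi(a^i)=\mu^ia^i,\qquad \varphi(b_1)=\mu(b_1+b_2),\qquad\varphi(b_2)=\mu(b_1-b_2).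
\]
It is bijective. In $KW_c$ we compute $\varphi(b_1)^2=\varphi(b_2)^2=2\mu^2a^c=\mu^ca^c=\varphi(a^c)$ and $\varphi(b_1)\varphi(b_2)=\varphi(b_2)\varphi(b_1)=0$. Moreover $\varphi(b_1)\varphi(a)=2\mu^2a^c=\varphi(a^c)$ and $\varphi(b_2)\varphi(a)=0$, while $\varphi(a^i)\varphi(b_j)=0$ for $i\ge1$ and $\varphi(b_j)\varphi(a^i)=0$ for $i\ge2$. So $\varphi$ is an isomorphism $KU_c\to KW_c$.

Conversely, let an isomorphism $KU_c\to KW_c$ have the form $\varphi(a)=\mu a$, $\varphi(b_i)=\sum_jg_{ij}b_j$. Write $f=(1,0)$ and $f'=(1,1)$ for the rows that describe the products $b_ja$. The relations for $b_ib_j$ and $b_ia$ say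
\[
gg^T=\mu^c\cdot1,\qquad \mu\,g f'^T=\mu^cf^T .
\]
Hence $f'^T=\mu^{c-1}g^{-1}f^T$ and $f'f'^T=\mu^{2c-2}f(gg^T)^{-1}f^T=\mu^{n}ff^T$, that is, $2=\mu^n$. Lemma~\ref{lem:pair} shows that general isomorphisms give nothing more: if $\operatorname{char}K\neq2$,
\begin{equation}\label{eq:mechanism}
KU_c\cong KW_c\iff 2\in(K^*)^{c-2}.
\end{equation}

For $K=\bigcup_j\mathbb Q(2^{1/3^j})$ the right-hand side holds exactly when $c-2$ is a power of $3$: every element of $K$ lies in a field of degree $3^j$ over $\mathbb Q$, so it has degree a power of $3$, while a root of $X^n-2$ has degree $n$ by Eisenstein's criterion. So the two siblings collapse into one vertex at the sparse classes $3^j+2$, and not at other classes. What remains is to exclude that other coincidences compensate for this. We do so without classifying the siblings: isomorphism at a class $c$ depends on $c$ only through the group $(K^*)^{c-2}$, and this group can only shrink when $c-2$ is replaced by a multiple.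

\subsection{Conventions}

In an algebra containing a chosen element $a$ with $a^{c+1}=0$ we put $a^\infty=0$. The symbol $[\,\cdot\,]$ is $1$ or $0$ according to the truth of the statement inside. ``Eventually periodic'', for sets of nonnegative integers and for sequences, means periodic up to finitely many terms.

\section{Nilpotent semigroups of large class}

Let $S$ be a finite nilpotent semigroup of class $c\ge1$ and coclass $r$. Put $L_i=S^i\setminus S^{i+1}$ and $d_i=|L_i|$; we call $L_i$ the $i$-th layer. For $i\le c$ we have $S^i\ne S^{i+1}$, since otherwise $S^i=S^{c+1}=\{z\}$, against the minimality of $c$. So $d_i\ge1$ for $1\le i\le c$, the set $S\setminus\{z\}$ is the disjoint union of the $L_i$, and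
\begin{equation}\label{eq:layers}
\sum_{i=1}^c(d_i-1)=r .
\end{equation}
As $(KS)^i$ is spanned by $S^i$, also $d_i=\dim(KS)^i/(KS)^{i+1}$.

\begin{lemma}\label{lem:layers}
\begin{itemize}
\item[(a)] If $i<c$ and $d_i=1$, then $d_{i+1}=1$. Hence $d_i=1$ for $r+1\le i\le c$.
\item[(b)] Let $s\ge1$, $c\ge2s$ and $d_i=1$ for $s\le i\le c$. Then there is $a\in S$ with $L_i=\{a^i\}$ for $s\le i\le c$, and $a^i\in L_i$ for $1\le i\le c$.
\end{itemize}
\end{lemma}

\begin{proof}
We use one observation repeatedly: if a product $x_1\cdots x_j$ is not in $S^{j+1}$, then every contiguous subword of length $i$ lies in $L_i$; for if it were in $S^{i+1}$, the whole product would be in $S^{j+1}$.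

(a) Let $L_i=\{w\}$ and let $u=x_1\cdots x_{i+1}$ and $u'=x_1'\cdots x_{i+1}'$ be elements of $L_{i+1}$. All contiguous subwords of length $i$ of these two words are equal to $w$. Hence $u=wx_{i+1}$ and
\[
u'=x_1'w=x_1'(x_2\cdots x_{i+1})=(x_1'x_2\cdots x_i)\,x_{i+1}.
\]
Since $u'\notin S^{i+2}$, the element $x_1'x_2\cdots x_i$ lies in $L_i$, so it is $w$, and $u'=wx_{i+1}=u$. Therefore the $i$ with $d_i\ge2$ form an initial segment, of length at most $r$ by \eqref{eq:layers}.

(b) Let $L_i=\{w_i\}$ for $s\le i\le c$ and write $w_c=x_1\cdots x_c$. For $s\le i<c$ the observation gives $x_2\cdots x_{i+1}=w_i$ and $x_1\cdots x_{i+1}=w_{i+1}$, so $w_{i+1}=x_1w_i$. Hence $w_{s+j}=x_1^jw_s$ for $0\le j\le c-s$. In particular $w_{2s}=x_1^sw_s\notin S^{2s+1}$, so $x_1^s\in L_s$, that is, $x_1^s=w_s$. Thus $w_{s+j}=x_1^{s+j}$ for $0\le j\le c-s$. Put $a=x_1$. As $a^c=w_c\notin S^{c+1}$, the observation gives $a^i\in L_i$ for all $i\le c$.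
\end{proof}

\section{The tree of the algebra with zero product}\label{sec:tree}

Throughout this section $r\ge1$. We study the semigroups with layer sizes $(r+1,1,\dots,1)$: all $r$ extra elements sit in the first layer. Such an $S$, if its class is at least $4$, consists of powers of an element $a$, further elements $b_1,\dots,b_r$, and $z$. Left multiplication by $a$ does not distinguish $b_j$ from a power of $a$, since $ab_j\in S^2$. Subtracting this power from $b_j$ yields an element $v_j$ with $av_j=0$. The products $v_ja$ and $v_iv_j$ are then killed by $a$ from the left as well, so they fall into $Ka^c$. This leads to the following algebras.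

\subsection{The algebras $B_c(\beta,f)$}

Let $V=K^r$ with basis $v_1,\dots,v_r$, let $\beta$ be a bilinear form on $V$, $f\in V^*$ and $c\ge2$. Let $B_c(\beta,f)$ have the basis $a,\dots,a^c,v_1,\dots,v_r$ and the products, for $v,w\in V$,
\[
a^ia^j=a^{i+j},\quad a^iv=0,\quad va=f(v)a^c,\quad va^i=0\ (i\ge2),\quad vw=\beta(v,w)a^c,
\]
where $a^i=0$ for $i>c$. Every product of three basis elements involving some $v$ is $0$ in both bracketings: a product of two factors involving some $v$ lies in $Ka^c$, and $a^c$ is killed on both sides by $a$ and, because $c\ge2$, by $V$; moreover $a^iv=0$, and $va^{i}=0$ for $i\ge2$. So $B_c(\beta,f)$ is associative. With $B=B_c(\beta,f)$ we have $B^i=\langle a^i,\dots,a^c\rangle$ for $i\ge2$, so $B$ has class $c$ and coclass $r$.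

Put $A_c=B_c(0,0)$ for $c\ge2$ and let $A_1$ be the $(r+1)$-dimensional algebra with zero product. Then $A_c$ is the contracted algebra of the semigroup $\{z,a,\dots,a^c,b_1,\dots,b_r\}$ in which all products involving some $b_j$ are $z$. Dividing by $\langle a^c\rangle$ shows that $B_c(\beta,f)/B_c(\beta,f)^c\cong A_{c-1}$ for $c\ge2$.

\begin{lemma}\label{lem:realize}
Let $c\ge4$, let $S$ have class $c$ and layer sizes $(r+1,1,\dots,1)$, and let $a\in S$ satisfy $L_i=\{a^i\}$ for $2\le i\le c$ (such an $a$ exists by Lemma~\ref{lem:layers}(b)). Then $S=\{z,a,\dots,a^c,b_1,\dots,b_r\}$ with $ab_j=a^{m_j+1}$, $m_j\in\{1,\dots,c-1,\infty\}$. With $v_j:=b_j-a^{m_j}$ we have $KS=B_c(\beta,f)$ for some $\beta,f$ such that, writing $f_j=f(v_j)$ and $\beta_{ij}=\beta(v_i,v_j)$,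
\begin{itemize}
\item[(R1)] $f_j=0$, or $m_j=c-1$ and $f_j=-1$, or $m_j=\infty$ and $f_j=1$;
\item[(R2)] $e_{ij}:=\beta_{ij}+[m_j=1]f_i$ satisfies $e_{ij}=0$ if $m_i+m_j<c$, $e_{ij}\in\{0,-1\}$ if $m_i+m_j=c$, and $e_{ij}\in\{0,1\}$ if $m_i+m_j>c$.
\end{itemize}
Conversely, if $m,\beta,f$ satisfy (R1) and (R2), then $B_c(\beta,f)=KS$ for such an $S$.
\end{lemma}

\begin{proof}
Since $a^c\notin S^{c+1}$, we have $a\in L_1$; let $b_1,\dots,b_r$ be the other elements of $L_1$. As $S^2=\{a^2,\dots,a^c,z\}$ and $ab_j\in S^2$, the exponent $m_j$ exists, and $av_j=0$. The elements $v_ja$ and $v_iv_j$ lie in $(KS)^2=\langle a^2,\dots,a^c\rangle$ and are killed by left multiplication by $a$; hence they lie in $Ka^c$. So $v_ja^2=(v_ja)a=0$, and $KS=B_c(\beta,f)$ for suitable $\beta,f$. Now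
\[
b_ja=a^{m_j+1}+f_ja^c,\qquad b_ib_j=a^{m_i+m_j}+\beta_{ij}a^c+v_ia^{m_j}=a^{m_i+m_j}+e_{ij}a^c .
\]
These elements must lie in $\{0,a,\dots,a^c\}$. If the exponent $m_j+1$, respectively $m_i+m_j$, is less than $c$, this forces the coefficient of the extra $a^c$ to be $0$; if the exponent is $c$, the total coefficient $1+f_j$, respectively $1+e_{ij}$, must be $0$ or $1$; if the first term vanishes, $f_j$, respectively $e_{ij}$, must be $0$ or $1$. Since $m_j+1\le c$ unless $m_j=\infty$, these are exactly (R1) and (R2).

Conversely, given (R1) and (R2), put $b_j=v_j+a^{m_j}$ in $B_c(\beta,f)$. The set $S=\{0,a,\dots,a^c,b_1,\dots,b_r\}$ is closed under multiplication: $a^ib_j=a^{i+m_j}$, $b_ja^i=a^{m_j+i}$ for $i\ge2$, and $b_ja,b_ib_j\in S$ by the computation above. As $S\setminus\{0\}$ is a basis, $B_c(\beta,f)=KS$, and the layer sizes of $S$ are the layer dimensions $(r+1,1,\dots,1)$ of $B_c(\beta,f)$.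
\end{proof}

For $c\ge4$ let $\mathcal D_c$ be the set of pairs $(\beta,f)$ for which some $m\in\{1,\dots,c-1,\infty\}^r$ satisfies (R1) and (R2). It is finite, since the $f_i$ and $e_{ij}$ are in $\{0,\pm1\}$.

\begin{lemma}\label{lem:tree}
\begin{itemize}
\item[(a)] For $c\ge4$ the children of $A_{c-1}$ in $\mathcal G_{r,K}$ are the isomorphism types of the algebras $KS$ with $S$ of class $c$ and layer sizes $(r+1,1,\dots,1)$; equivalently, of the $B_c(D)$ with $D\in\mathcal D_c$.
\item[(b)] $\mathcal T(A_1)$ is a maximal coclass tree with maximal infinite path $A_1\to A_2\to\cdots$.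
\item[(c)] Let $\mathcal T=\mathcal T(A_1)$. If there is a graph isomorphism $\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+k})$ with $l,k\ge1$, then $A_j$ and $A_{j+k}$ have the same out-degree for all $j\ge l$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A child of $A_{c-1}$ has the layer dimensions $(r+1,1,\dots,1)$ of $A_{c-1}$ followed by one more $1$. Conversely, if $S$ has these layer sizes, then $KS=B_c(\beta,f)$ by Lemma~\ref{lem:realize}, and its parent is $A_{c-1}$. The second description is Lemma~\ref{lem:realize}.

(b) Let $C$ be a vertex of $\mathcal T(A_1)$ of class $c$. Then $C/C^2\cong A_1$ has dimension $r+1$, so by \eqref{eq:layers} the layer dimensions of $C$ are $(r+1,1,\dots,1)$. If $c\ge4$, its parent is $A_{c-1}$ by (a). Hence on an infinite path with root $A_1$ the vertex of class $j\ge3$, having a child of class $j+1\ge4$, is $A_j$, and the vertex of class $2$ is the parent of $A_3$, namely $A_2$. So $A_1\to A_2\to\cdots$ is the only infinite path with root $A_1$. A parent of $A_1$ would have class $0$, hence dimension $0$ and coclass $0\ne r$;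 so $A_1$ has no parent.

(c) By (b), $A_l\to A_{l+1}\to\cdots$ is the only infinite path starting at $A_l$, and likewise for $A_{l+k}$. The isomorphism maps the root $A_l$ to the root $A_{l+k}$, hence the first path to the second. So it maps $A_j$ to $A_{j+k}$ for $j\ge l$, and all children of these vertices belong to the trees.
\end{proof}

Thus from class $3$ on the tree $\mathcal T(A_1)$ consists of the ray $A_3\to A_4\to\cdots$ and of vertices without children: a child of a vertex of class $c\ge3$ has class at least $4$, so its parent is $A_c$. Everything depends on how many leaves the vertices of the ray carry.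

\subsection{Isomorphisms}

\begin{lemma}\label{lem:iso}
Let $c\ge4$ and $n=c-2$. Then $B_c(\beta,f)\cong B_c(\beta',f')$ if and only if there are $h\in GL(V)$, $u\in V$ and $\nu\in K^*$ such that for all $x,y\in V$
\begin{equation}\label{eq:iso}
\beta'(hx,hy)=\nu^{n}\beta(x,y),\qquad f'(hx)+\beta'(hx,u)-\beta'(u,hx)=f(x).
\end{equation}
\end{lemma}

The exponent $n=c-2$ has a simple origin: replacing $a$ by $\mu a$ multiplies $a^c$ by $\mu^c$, and rescaling the two arguments of $\beta$ so as to keep $f$ fixed contributes $\mu^{-2(c-1)}$.

\begin{proof}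
Let $\varphi:B\to B'$ be an isomorphism between the two algebras. Write $\varphi(a)=\mu a+u_0+y$ with $u_0\in V$ and $y\in\langle a^2,\dots,a^c\rangle$. For $x=\sum\kappa_ia^i+v$ we have $a^2x=\sum\kappa_ia^{i+2}$, so $\{x:B^2x=0\}=V+\langle a^{c-1},a^c\rangle$. The same holds in $B'$, hence
\[
\varphi(v)=g(v)+\xi(v)a^{c-1}+\zeta(v)a^c\qquad(v\in V)
\]
with $g:V\to V$ linear and $\xi,\zeta\in V^*$. Since $\langle a,\dots,a^c\rangle u_0=0$ and $u_0\varphi(a)\in Ka^c$, we get $\varphi(a)^2\in(\mu a+y)^2+Ka^c$, and then $\varphi(a)^i=(\mu a+y)^i$ for $i\ge3$. So $0\ne\varphi(a)^c=\mu^ca^c$ and $\mu\ne0$; put $u=\mu^{-1}u_0$. If $g(v)=0$, then $\varphi(v)\in\langle a^{c-1},a^c\rangle=B'^{\,c-1}$, so $v\in B^{c-1}\cap V=0$; hence $g\in GL(V)$.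

Now expand three relations of $B$, using $c-1\ge2$:
\begin{align*}
0=\varphi(a)\varphi(v)&=\mu\bigl(\xi(v)+\beta'(u,gv)\bigr)a^c,\\
f(v)\mu^ca^c=\varphi(v)\varphi(a)&=\mu\bigl(f'(gv)+\beta'(gv,u)+\xi(v)\bigr)a^c,\\
\beta(v,w)\mu^ca^c=\varphi(v)\varphi(w)&=\beta'(gv,gw)a^c .
\end{align*}
Eliminating $\xi$ and putting $g=\mu^{c-1}h$, $\nu=\mu^{-1}$ gives \eqref{eq:iso}; note that $\beta'(hv,hw)=\mu^{c-2(c-1)}\beta(v,w)=\nu^n\beta(v,w)$.

Conversely, given \eqref{eq:iso}, let $\mu=\nu^{-1}$, $g=\mu^{c-1}h$ and put
\[
\varphi(a)=\mu(a+u),\qquad\varphi(v)=gv-\beta'(u,gv)a^{c-1}.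
\]
As above, $\varphi(a)^c=\mu^ca^c$ and $\varphi(a)^{c+1}=0$, and
\begin{gather*}
\varphi(a)\varphi(v)=\mu\bigl(-\beta'(u,gv)+\beta'(u,gv)\bigr)a^c=0,\\
\varphi(v)\varphi(a)=\mu\bigl(f'(gv)+\beta'(gv,u)-\beta'(u,gv)\bigr)a^c=\mu^cf(v)a^c,\\
\varphi(v)\varphi(w)=\beta'(gv,gw)a^c=\mu^c\beta(v,w)a^c .
\end{gather*}
So the relations $av=0$, $va=f(v)a^c$, $vw=\beta(v,w)a^c$, $a^{c+1}=0$ of $B$ are respected. They present $B$: in the algebra they define, the span of $V$ and the $a^i$ with $1\le i\le c$ is closed under left multiplication by $a$ and by $V$ (for instance $va^i=f(v)a^{c+i-1}$), so the dimension is at most $c+r=\dim B$. Hence $\varphi$ extends to a homomorphism $B\to B'$. It is surjective modulo $B'^2$, hence surjective because $B'$ is nilpotent, hence bijective.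
\end{proof}

The class $c$ enters \eqref{eq:iso} only through the set of $n$-th powers. This has the following consequence.

\begin{corollary}\label{cor:monotone}
Let $n\ge2$ and let $n'$ be a multiple of $n$. If $B_{n'+2}(D)\cong B_{n'+2}(D')$ for two pairs $D=(\beta,f)$, $D'=(\beta',f')$, then $B_{n+2}(D)\cong B_{n+2}(D')$.
\end{corollary}

\begin{proof}
If $(h,u,\nu)$ satisfies \eqref{eq:iso} with exponent $n'$, then $(h,u,\nu^{n'/n})$ satisfies it with exponent $n$.
\end{proof}

Now we treat the pair of Section~\ref{sec:mechanism}, for all $r\ge2$ at once. In terms of the basis $v_1,\dots,v_r$ let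
\begin{equation}\label{eq:pair}
\beta=\operatorname{diag}(1,1,0,\dots,0),\quad f=(1,0,0,\dots,0),\quad f'=(1,1,0,\dots,0),\quad D_1=(\beta,f),\ D_2=(\beta,f').
\end{equation}
Both pairs belong to $\mathcal D_c$ for every $c\ge4$: with all $m_j=\infty$, conditions (R1) and (R2) only ask the entries to be $0$ or $1$. The semigroups obtained from this choice of $m$ do not depend on the field; for $r=2$ they are $U_c$ and $W_c$.

\begin{lemma}\label{lem:pair}
Let $r\ge2$, $\operatorname{char}K\ne2$, $c\ge4$ and $n=c-2$. Then $B_c(D_1)\cong B_c(D_2)$ if and only if $2\in(K^*)^n$.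
\end{lemma}

\begin{proof}
As $\beta$ is symmetric, the terms with $u$ in \eqref{eq:iso} cancel. Let $h,\nu$ satisfy \eqref{eq:iso}. Put $w=v_1$ and $w'=v_1+v_2$, so that $f=\beta(w,\cdot)$ and $f'=\beta(w',\cdot)$. For all $x\in V$
\[
\beta(w',hx)=f'(hx)=f(x)=\beta(w,x)=\nu^{-n}\beta(hw,hx),
\]
so $w'-\nu^{-n}hw$ lies in the radical of $\beta$, and
\[
2=\beta(w',w')=\nu^{-2n}\beta(hw,hw)=\nu^{-n}\beta(w,w)=(\nu^{-1})^n .
\]
Conversely, if $2=\nu^{-n}$, put $hv_1=\frac12(v_1+v_2)$, $hv_2=\frac12(v_1-v_2)$ and $hv_j=v_j$ for $j\ge3$. Then $\beta(hv_1,hv_1)=\beta(hv_2,hv_2)=\frac12=\nu^n$ and $\beta(hv_1,hv_2)=0$, while $f'(hv_1)=1$ and $f'(hv_j)=0$ for $j\ge2$. So \eqref{eq:iso} holds.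
\end{proof}

The number compared here is $\beta(w,w)$, where $f=\beta(w,\cdot)$. For $r=1$ the entries of $\beta$ and $f$ are $0$ or $\pm1$ and only the ratios $\pm1$ occur, which is harmless (Section~\ref{sec:r1}); for $r=2$ the sum $1+1=2$ appears.

\section{Proof of Theorem \ref{thm:one}}

By Lemma~\ref{lem:tree}(a) the out-degree of $A_{c-1}$ is the number of isomorphism types of the $B_c(D)$, $D\in\mathcal D_c$. We compare two classes $n+2$ and $n'+2$ with $n\mid n'$: at the larger class there are at least as many pairs $D$ (Lemma~\ref{lem:shift} below) and at most as many isomorphisms between them (Corollary~\ref{cor:monotone}), so the out-degree is at least as large. If the pair $D_1,D_2$ is identified only at the smaller class, it is strictly larger.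

To compare the sets $\mathcal D_c$, note that (R1) and (R2) depend on $m$ only through the questions whether $m_i$ is $1$, $c-1$ or $\infty$ and through the signs of $m_i+m_j-c$. When $c$ grows, one can keep the small $m_i$ and shift the large ones.

\begin{lemma}\label{lem:shift}
If $5\le c\le c'$ are odd, then $\mathcal D_c\subseteq\mathcal D_{c'}$.
\end{lemma}

\begin{proof}
Let $m$ satisfy (R1) and (R2) for $(\beta,f)$ at class $c$. Put
\[
m_i'=\begin{cases}m_i&\text{if }m_i\le\frac{c-1}2\text{ (``small'')},\\ m_i+(c'-c)&\text{if }\frac{c+1}2\le m_i\le c-1\text{ (``large'')},\\ \infty&\text{if }m_i=\infty.\end{cases}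
\]
Then $m_i'=1$ iff $m_i=1$, and $m_i'=c'-1$ iff $m_i=c-1$, since $1$ is small, $c-1$ is large, a large $m_i$ has $m_i'\ge3$, and a small $m_i$ has $m_i'<c-1\le c'-1$. Next, the sign of $m_i'+m_j'-c'$ equals that of $m_i+m_j-c$. For two small exponents, possibly with $i=j$, we have $m_i'+m_j'=m_i+m_j\le c-1$ and both signs are $-$. For two large exponents, $m_i+m_j\ge c+1$ and $m_i'+m_j'\ge c+1+2(c'-c)>c'$, so both signs are $+$. For a small and a large one, $m'_i+m'_j-c'=m_i+m_j-c$. If $\infty$ is involved, both signs are $+$. So $m'$ satisfies (R1) and (R2) for $(\beta,f)$ at class $c'$.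
\end{proof}

Oddness of $c$ is used here to split the finite exponents into small and large ones without an exponent equal to $c/2$.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
Let $r=2$, $K=\bigcup_j\mathbb Q(2^{1/3^j})$ and $\mathcal T=\mathcal T(A_1)$, a maximal coclass tree by Lemma~\ref{lem:tree}(b). Suppose that $\overline{\mathcal T}(A_l)\cong\overline{\mathcal T}(A_{l+k})$ for some $l,k\ge1$. Write $d(j)$ for the out-degree of $A_j$. By Lemma~\ref{lem:tree}(c), $d(j)=d(j+k)$ for $j\ge l$.

Choose $e\ge1$ with $3^e\ge l$ and put
\[
n=3^e,\qquad n'=(1+6k)n .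
\]
Then $n'-n=6kn$ is a multiple of $k$, so $d(n+1)=d(n'+1)$. Both $n+2$ and $n'+2$ are odd and at least $5$. For $N\in\{n,n'\}$ let $\sim_N$ be the equivalence relation $B_{N+2}(D)\cong B_{N+2}(D')$ on pairs $D,D'$. Then
\[
d(n'+1)=\bigl|\mathcal D_{n'+2}/{\sim_{n'}}\bigr|\ \ge\ \bigl|\mathcal D_{n+2}/{\sim_{n'}}\bigr|\ \ge\ \bigl|\mathcal D_{n+2}/{\sim_{n}}\bigr|=d(n+1),
\]
the first inequality by Lemma~\ref{lem:shift}, the second because $\sim_{n'}$ implies $\sim_n$ by Corollary~\ref{cor:monotone}. We claim that the second inequality is strict, which is the desired contradiction. Since $D_1,D_2\in\mathcal D_{n+2}$, it suffices to see that $D_1\sim_nD_2$ but $D_1\not\sim_{n'}D_2$, and for this we use Lemma~\ref{lem:pair}.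

First, $2=(2^{1/3^e})^{n}\in(K^*)^n$. Second, $1+6k>1$ is prime to $6$, so it has a prime factor $q\ge5$. If $2=x^{n'}$ with $x\in K$, then $y=x^{n'/q}\in K$ is a root of $X^q-2$, which is irreducible over $\mathbb Q$ by Eisenstein's criterion; so $y$ has degree $q$ over $\mathbb Q$. But $y\in\mathbb Q(2^{1/3^i})$ for some $i$, so its degree divides $3^i$, a contradiction. Hence $2\notin(K^*)^{n'}$.
\end{proof}

\section{Proof of Theorem \ref{thm:two}}

Apart from Lemma~\ref{lem:pair}, the second proof of failure uses only that the semigroups in question do not depend on the field and that enlarging the field can only merge isomorphism types. It produces an uncountable family of fields with pairwise different out-degree sequences, while there are only countably many eventually periodic ones.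

\begin{proof}[Proof of Theorem~\ref{thm:two}]
Let $\iota$ be a bijection from $\mathbb Q$ to the set of primes $\ge5$. For $x\in\mathbb R$ put
\[
K_x=\mathbb Q\bigl(2^{1/\iota(t)}:t\in\mathbb Q,\ t<x\bigr)\subset\mathbb R .
\]
Fix $r\ge2$ and let $d_x(c)$ be the out-degree of $A_{c-1}$ in $\mathcal G_{r,K_x}$, for $c\ge4$. By Lemma~\ref{lem:tree}(a), $d_x(c)$ is the number of isomorphism types of the algebras $K_xS$, where $S$ runs over all semigroups of class $c$ with layer sizes $(r+1,1,\dots,1)$, a condition independent of $x$.

Let $x<y$. Then $K_x\subseteq K_y$, and $K_xS\cong K_xS'$ implies $K_yS\cong K_yS'$ by extension of scalars. So $d_y(c)\le d_x(c)$, with strict inequality if some $K_xS\not\cong K_xS'$ become isomorphic over $K_y$. Choose $t\in\mathbb Q\cap[x,y)$ and put $q=\iota(t)$. Then $2\in(K_y^*)^q$. On the other hand $2\notin(K_x^*)^q$: otherwise the only real $q$-th root $2^{1/q}$ of $2$ would lie in $K_x$, hence in a compositum of finitely many fields $\mathbb Q(2^{1/q_i})$ with distinct primes $q_i\ne q$. Its degree is $\prod q_i$, since the degrees $q_i$ are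 pairwise coprime, and this is not divisible by $q$, the degree of $2^{1/q}$. Lemma~\ref{lem:pair} with $c=q+2$ shows that $B_c(D_1)$ and $B_c(D_2)$ are isomorphic over $K_y$ but not over $K_x$, and over both fields they are the contracted algebras of the same two semigroups. Hence $d_y(q+2)<d_x(q+2)$.

So the map $x\mapsto(d_x(c))_{c\ge4}$ is injective. If the conjecture holds for $\mathcal G_{r,K_x}$, then by Lemma~\ref{lem:tree}(b),(c) the sequence $(d_x(c))_c$ is eventually periodic. There are only countably many eventually periodic sequences of integers. So for each $r\ge2$ the conjecture fails for $\mathcal G_{r,K_x}$ for all but countably many $x$, and some $x\in\mathbb R$ works for all $r\ge2$ simultaneously. The field $K_x$ is algebraic over $\mathbb Q$.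
\end{proof}

\section{A criterion for periodicity}\label{sec:criterion}

We now turn to positive results. Fix $r\ge0$ and a field $K$, and put
\[
s=r+1,\qquad C_0=s(r+s)+3s .
\]
So $C_0\ge4s$. Two things vary with the class $c$: which semigroups exist, and which of their algebras are isomorphic. The first is governed by linear conditions on exponents and is harmless over every field. For the second we show that each vertex of class $c\ge C_0$ is determined by $c$ and a tuple $\theta$ from a fixed finite set, and that isomorphism is the solvability of a system of equations of fixed shape. The criterion at the end says that the conjecture follows once, for any two tuples, the set of $c$ for which they give isomorphic algebras is eventually periodic.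

\subsection{Tables of semigroups}

For $c\ge2s$ let $X_c=\{a_1,\dots,a_c,z,b_1,\dots,b_r\}$ and $a_i:=z$ for $i>c$. A \emph{table of class $c$} is a semigroup structure on $X_c$ with zero $z$ such that $a_ia_j=a_{i+j}$, $X_c^s\subseteq\{a_i:i\ge s\}$, and $a_ix\in\{a_j:j>i\}$ for $i\ge s$ and $x\in X_c$; here $z$ counts as an $a_j$ with $j>c$. By induction, $X_c^i=\{a_i,\dots,a_c,z\}$ for $s\le i\le c+1$, so $X_c$ is nilpotent of class $c$ and coclass $r$. Conversely, every $S$ of class $c\ge2s$ and coclass $r$ is isomorphic to a table: by Lemma~\ref{lem:layers} there is $a\in S$ with $L_i=\{a^i\}$ for $s\le i\le c$ and $a^i\in L_i$ for all $i\le c$; name the powers $a_i=a^i$ and the remaining $|S|-1-c=r$ nonzero elements $b_1,\dots,b_r$.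

A table is determined by the products $b_ib_j$, and $a_ib_j$, $b_ja_i$ with $1\le i\le s$. Indeed $a_sb_j$ and $b_ja_s$ lie in $X_c^{s+1}=\{a_n:n>s\}$; if $a_sb_j=a_n$, then $a_ib_j=a_{i-s}a_n=a_{n+i-s}$ for $i>s$, and if $b_ja_s=a_n$, then $b_ja_i=a_{n+i-s}$ for $i>s$. Code elements by pairs, $a_n\mapsto(0,n)$ for $n\le c$, $z\mapsto(0,c+1)$, $b_k\mapsto(k,0)$, and code a table by the vector $\tau\in\mathbb N_0^M$ of the codes of these products.

Recall that a subset of $\mathbb N_0^N$ is \emph{Presburger definable} if it is defined by a first-order formula in the language of addition and order on $\mathbb N_0$. By the rules just given, the multiplication of $X_c$ is a Presburger definable function of $(c,\tau)$ and the two factors. The axioms of a table, including associativity, are then Presburger formulas, so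
\[
\mathcal P=\{(c,\tau):c\ge2s,\ \tau\text{ codes a table of class }c\}
\]
is Presburger definable. An isomorphism between two tables of class $c$ preserves the layers; so it fixes $z$ and all $a_i$ with $i\ge s$, and is given by a permutation of the fixed finite set $\{a_1,\dots,a_{s-1},b_1,\dots,b_r\}$. Hence isomorphism of tables is Presburger definable, as a disjunction over these permutations. So is the set $\mathcal P_{\min}$ of all $(c,\tau)\in\mathcal P$ for which $\tau$ is lexicographically minimal in its isomorphism class. For $c\ge2s$, $\mathcal P_{\min}$ contains exactly one code for each isomorphism type of semigroups of class $c$ and coclass $r$.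

We use two consequences of Presburger definability.

\emph{(P1) A Presburger definable subset of $\mathbb N_0$ is eventually periodic.}

\emph{(P2) If $Q\subset\mathbb N_0\times\mathbb N_0^M$ is Presburger definable with finite fibers $Q_c$, then there is $k\ge1$ such that for large $c$ the number $|Q_c|$ is, on each residue class of $c$ modulo $k$, a polynomial in $c$.} Indeed $Q$ is semilinear \cite{GS}, hence a finite disjoint union of sets $v+\mathbb N_0w_1+\dots+\mathbb N_0w_d$ with linearly independent $w_i$ \cite{Ito,ES}. Since the fibers are finite, the first coordinates $c(w_i)$ are at least $1$. So $\sum_c|Q_c|T^c$ is a finite sum of terms $T^{c(v)}/\prod_i(1-T^{c(w_i)})$. Let $k$ be a common multiple of all the $c(w_i)$. Then a suitable power of $1-T^k$ is a common denominator, and the claim follows.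

\subsection{A normal form for $KS$}

Let $S$ be a table of class $c\ge C_0$, with code $\tau$, and $a=a_1$. As in Section~\ref{sec:tree} we subtract a power of $a$ from $b_j$; but now only $a^sb_j$, and not $ab_j$, is known to be a power of $a$ or zero. If $a_sb_j=a_{s+m_j}\ne z$, then $1\le m_j\le c-s$, and we put $b_j'=b_j-a^{m_j}$; otherwise put $b_j'=b_j$. Then $a^sb_j'=0$, and the elements $a,\dots,a^c,b_1',\dots,b_r'$ form a basis of $KS$. Let $p$ be one of the products $ab_j'$, $b_j'a$, $b_i'b_j'$ and write $p=\sum_k\lambda_k^pb_k'+\sum_i\kappa_ia^i$. Since $a^sp=0$ and $a^sb_k'=0$, we get $\sum_i\kappa_ia^{i+s}=0$, that is, $\kappa_i=0$ for $i\le c-s$. Hence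
\begin{equation}\label{eq:normal}
p=\sum_{k=1}^r\lambda_k^p\,b_k'+\sum_{\delta=0}^{s-1}\kappa_\delta^p\,a^{c-\delta}.
\end{equation}
The coefficients are (images in $K$ of) integers of absolute value at most $4$ that do not depend on $K$. Indeed, expanding $b_j'=b_j-a^{m_j}$, we see that $p$ is a signed sum of at most four elements of $S$. An element $b_k$ equals $b_k'$ or $b_k'+a^{m_k}$ with $m_k\le c-s$. So $\lambda_k^p$ is the signed number of those of the at most four terms that equal $b_k$, and $\kappa_\delta^p$ is the signed number of those that equal $a^{c-\delta}$.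

Let $\Omega$ be the finite set of all tuples $\theta=(\lambda_k^p,\kappa_\delta^p)$ of integers of absolute value at most $4$, with $p$ running over the symbols $ab_j,b_ja,b_ib_j$. For $(c,\tau)\in\mathcal P$ with $c\ge C_0$, the signed numbers just described form a tuple $\theta(c,\tau)\in\Omega$. By this description, for each $\theta$ the set of $(c,\tau)\in\mathcal P$ with $c\ge C_0$ and $\theta(c,\tau)=\theta$ is Presburger definable. Let $\Theta_c$ be the set of all $\theta(c,\tau)$ with $(c,\tau)\in\mathcal P$. By (P1), $\{c:\theta\in\Theta_c\}$ is eventually periodic for each $\theta\in\Omega$.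

Let $c\ge2s$. Call a tuple $\theta$ with entries in $K$ (integer tuples are read in $K$) \emph{admissible at $c$} if there is an associative nilpotent algebra $B=B(\theta,c)$ of class $c$ with basis $a,\dots,a^c,b_1,\dots,b_r$ such that $a^{c+1}=0$, $B^i=\langle a^i,\dots,a^c\rangle$ for $i\ge s$, $a^sb_j=0$, $b_ja^{2s}=0$, and the products $ab_j$, $b_ja$, $b_ib_j$ are given by \eqref{eq:normal} with $b_k$ in place of $b_k'$. These products determine all others, so $B(\theta,c)$ is unique.

If $\theta=\theta(c,\tau)$ comes from $S$, then $\theta$ is admissible at $c$ and $KS\cong B(\theta,c)$. The only condition that needs an argument is $b_j'a^{2s}=0$: the element $b_j'a^s$ lies in $(KS)^s=\langle a^i:i\ge s\rangle$ and is killed by $a^s$ from the left, so it lies in $\langle a^{c-\delta}:\delta<s\rangle$, and multiplying by $a^s$ gives $0$.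

Parents are read off as follows. Let $\sigma\theta$ be $\theta$ with each $\kappa_\delta^p$ replaced by $\kappa_{\delta+1}^p$, where $\kappa_s^p:=0$. If $\theta$ is admissible at $c>2s$, then dividing $B(\theta,c)$ by $B(\theta,c)^c=\langle a^c\rangle$ shows that $\sigma\theta$ is admissible at $c-1$ and
\begin{equation}\label{eq:parent}
B(\theta,c)/B(\theta,c)^c=B(\sigma\theta,c-1).
\end{equation}
The tuple $\sigma\theta$ need not be in $\Theta_{c-1}$, because an exponent $m_j$ that is visible at class $c$ may be invisible at class $c-1$. So we put $\Theta_c^*=\Theta_c\cup\sigma\Theta_{c+1}$. All its elements are admissible at $c$, and again $\{c:\theta\in\Theta_c^*\}$ is eventually periodic for each $\theta\in\Omega$.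

\subsection{Isomorphisms}

Let $B=B(\theta,c)$ with $c\ge C_0$, and put
\[
T=\langle a^{c-\delta}:0\le\delta<s\rangle,\qquad I=\langle b_1,\dots,b_r\rangle\oplus T .
\]
For $x=\sum\kappa_ia^i+\sum\nu_jb_j$ we have $a^sx=\sum\kappa_ia^{i+s}$, so $I=\{x\in B:B^sx=0\}$. This description shows that $I$ is an ideal ($B^syx\subseteq B^{s+1}x$ takes care of the left side) and that isomorphisms map $I$ to $I$. Moreover
\begin{equation}\label{eq:I}
B^sI=0,\qquad Ia^i=0\ (i\ge2s),\qquad TI=IT=0,\qquad I^{r+s+1}=0 .
\end{equation}
The second holds since $b_ja^{2s}=0$ and $Ta^s=0$; the third since $T\subseteq B^s$ and $c-\delta\ge2s$ for $\delta<s$; the fourth since $I$ is a nilpotent algebra of dimension $r+s$. The point of $I$ is that the algebra $I$ and the left and right actions of $a$ on it, written in the basis $b_k,a^{c-\delta}$, depend only on $\theta$ and not on $c$.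

Let $\theta'$ be another tuple admissible at $c$, and let $B',I',T'$ be the corresponding objects. An isomorphism $\varphi:B\to B'$ induces an isomorphism $B/I\to B'/I'$, and $B/I$ has as basis the classes of $a,\dots,a^{c-s}$, the powers of the class of $a$. So
\[
\varphi(a)\equiv\mu_1a\mod I'+\langle a^2,\dots,a^c\rangle
\]
for a unique $\mu_1\in K$, and $\mu_1\ne0$ because otherwise the image of $B/I$ would be contained in the span of the classes of $a^2,\dots,a^{c-s}$. We call $\mu_1$ the \emph{multiplier} of $\varphi$. Multipliers are multiplicative under composition.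

We need the powers of a general image of $a$. For $\mu=(\mu_1,\dots,\mu_{2s-1})$ with $\mu_1\ne0$ and $0\le\delta'\le\delta<s$ put
\[
G_{\delta\delta'}(c,\mu)=\sum_{h=0}^{\delta-\delta'}\binom{c-\delta}h\,\mu_1^{-\delta-h}\,[Z^{\delta-\delta'}](\mu_2Z+\mu_3Z^2+\cdots)^h,
\]
where $[Z^e]$ denotes the coefficient of $Z^e$. For $\mu_1,x\in K^*$ let $\mathcal E_c(\theta,\theta';\mu_1,x)$ be the following system in the unknowns $\mu_2,\dots,\mu_{2s-1}\in K$, $\rho_1,\dots,\rho_r\in K$, $\eta\in GL_r(K)$ and $\xi\in K^{r\times s}$. With
\begin{gather*}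
Y=\sum_{i=1}^{2s-1}\mu_ia^i,\qquad\rho=\sum_j\rho_jb_j,\qquad
\hat b_j=\sum_k\eta_{jk}b_k+\sum_{\delta}\xi_{j\delta}a^{c-\delta}\in I',\\
t_\delta=x\sum_{\delta'\le\delta}G_{\delta\delta'}(c,\mu)\,a^{c-\delta'}\in T',
\end{gather*}
it demands that in $I'$
\begin{equation}\label{eq:E}
(Y+\rho)\hat b_j,\quad\hat b_j(Y+\rho),\quad\hat b_i\hat b_j\qquad\text{equal}\qquad\sum_k\lambda_k^p\hat b_k+\sum_\delta\kappa_\delta^pt_\delta
\end{equation}
for $p=ab_j$, $b_ja$, $b_ib_j$ respectively. In coordinates this is a system of polynomial equations (with $\mu_1^{-1}$ and the condition $\det\eta\ne0$) that, for given $\mu_1$ and $x$, depends on $c$ only through the binomial coefficients in $G_{\delta\delta'}$.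

\begin{lemma}\label{lem:E}
Let $c\ge C_0$, let $\theta,\theta'$ be admissible at $c$ and $\mu_1\in K^*$. There is an isomorphism $B(\theta,c)\to B(\theta',c)$ with multiplier $\mu_1$ if and only if $\mathcal E_c(\theta,\theta';\mu_1,\mu_1^c)$ has a solution.
\end{lemma}

\begin{proof}
We first show that for every $y\in\langle a,\dots,a^c\rangle\subset B'$ and $\rho\in I'$
\begin{equation}\label{eq:absorb}
(y+\rho)^L=y^L\qquad\text{for }L\ge c-s+1 .
\end{equation}
Expand the left side and consider a nonzero word of length $L$ in $y,\rho$ with $e\ge1$ letters $\rho$. By \eqref{eq:I}, $y^sI'=0$ and $I'y^{2s}=0$. So each run of letters $y$ before a letter $\rho$ has length at most $s-1$, and the last run has length at most $2s-1$; hence $L\le es+2s-1$. The word lies in $I'^{\,e}$, so $e\le r+s$. Together $c-s+1\le L\le s(r+s)+2s-1$, contradicting $c\ge C_0$.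

Let $\varphi$ be an isomorphism with multiplier $\mu_1$. Write $\varphi(a)=y+\rho$ with $y=\sum_{i\le c}\mu_ia^i$ and $\rho\in\langle b_1,\dots,b_r\rangle$, and $\hat b_j=\varphi(b_j)\in I'$; the coefficient $\mu_1$ of $a$ in $y$ is the multiplier, because $c-s+1>1$. For $0\le\delta<s$, \eqref{eq:absorb} gives
\[
\varphi(a^{c-\delta})=y^{c-\delta}=\sum_{e=0}^{\delta}a^{c-\delta+e}\,[Z^e](\mu_1+\mu_2Z+\cdots)^{c-\delta},
\]
and by the binomial theorem, with $e=\delta-\delta'$, the coefficient of $a^{c-\delta'}$ is $\mu_1^cG_{\delta\delta'}(c,\mu)$; only $\mu_1,\dots,\mu_s$ enter. So $\varphi(a^{c-\delta})=t_\delta$ for $x=\mu_1^c$. By \eqref{eq:I}, $y$ may be replaced by $Y$ in products with elements of $I'$. Applying $\varphi$ to the products \eqref{eq:normal} of $B$ gives \eqref{eq:E}. Finally $\varphi(T)=\varphi(B^{c-s+1})=T'$, and $\eta$ is the matrix of the induced isomorphism $I/T\to I'/T'$, so it is invertible.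

Conversely, let a solution be given. The algebra $B$ is presented by the generators $a,b_j$ and the relations \eqref{eq:normal} and $a^{c+1}=0$. Indeed, in the presented algebra the span of $a,\dots,a^c,b_1,\dots,b_r$ is closed under left multiplication by the generators: for $aa^i$, $ab_j$ and $b_ib_j$ this is immediate, and for $b_ja^i=(b_ja)a^{i-1}$ it follows by induction on $i$ from \eqref{eq:normal}. So its dimension is at most $\dim B$. Now put $\varphi(a)=Y+\rho$ and $\varphi(b_j)=\hat b_j$. By \eqref{eq:absorb}, $(Y+\rho)^{c-\delta}=Y^{c-\delta}=t_\delta$ for $\delta<s$ and $(Y+\rho)^{c+1}=Y^{c+1}=0$. So \eqref{eq:E} says that the relations are respected, and $\varphi$ extends to a homomorphism $B\to B'$. It maps $T$ onto $T'$, the matrix being triangular with diagonal entries $\mu_1^{c-\delta}$; it maps $I$ onto $I'$ because $\eta$ is invertible; and $B/I\to B'/I'$ is onto because $\varphi(a^i)\equiv Y^i$ modulo $I'$ and $\mu_1\ne0$. So $\varphi$ is an isomorphism, with multiplier $\mu_1$.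
\end{proof}

\subsection{The criterion}

For $\theta,\theta'\in\Omega$ put
\[
P(\theta,\theta')=\{c\ge C_0:\ \theta,\theta'\in\Theta_c^*,\ B(\theta,c)\cong B(\theta',c)\}.
\]

\begin{proposition}\label{prop:criterion}
If all sets $P(\theta,\theta')$ are eventually periodic, then the conjecture holds for all maximal coclass trees of $\mathcal G_{r,K}$.
\end{proposition}

\begin{proof}
The idea is that ``same tuple, class larger by $k$'' defines a map on vertices that commutes with taking parents. For $c\ge C_0$ let $\ell_\theta(c)$ be the number of $\tau$ with $(c,\tau)\in\mathcal P_{\min}$ and $\theta(c,\tau)=\theta$. By (P1), (P2) and the assumption we can choose $k\ge1$ and $c_1\ge C_0$ such that for all $c\ge c_1$ and $\theta,\theta'\in\Omega$ we have $\Theta_c=\Theta_{c+k}$ and $c\in P(\theta,\theta')\Leftrightarrow c+k\in P(\theta,\theta')$, and such that $\ell_\theta$ is a polynomial on each residue class modulo $k$ in $[c_1,\infty)$.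

\emph{Levels.} Let $V_c$ be the set of vertices of class $c$, and for $c\ge c_1$ and $\theta\in\Theta_c$ let $[\theta]_c\in V_c$ be the type of $B(\theta,c)$. Every vertex in $V_c$ is of this form. By the choice of $k$ and $c_1$, the rule $[\theta]_c\mapsto[\theta]_{c+k}$ is a well-defined bijection $\psi:V_c\to V_{c+k}$.

\emph{Parents.} Let $c>c_1$. A vertex $[\theta]_c$, realized by $KS$ with $\theta=\theta(c,\tau)$, has the parent $K(S/S^c)\cong B(\sigma\theta,c-1)$ by \eqref{eq:parent}; here $S/S^c$ is $S$ with $S^c$ collapsed to the zero, and it has coclass $r$ because $|S^c|=2$. For $\theta''\in\Theta_{c-1}$ the vertex $[\theta'']_{c-1}$ is this parent if and only if $c-1\in P(\sigma\theta,\theta'')$. So $\psi$ maps the parent of $[\theta]_c$ to the parent of $[\theta]_{c+k}$.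

\emph{Infinite paths.} Let $\mathcal C$ be the set of infinite paths $(w_c)_{c\ge c_1}$ with $w_c\in V_c$. As $w_c$ determines its predecessors, paths that differ at some level differ at all higher levels; since $|V_c|\le|\Omega|$, the set $\mathcal C$ is finite. For $w\in\mathcal C$ the vertices $\psi(w_c)$ form a path starting at level $c_1+k$, which we complete by parents down to level $c_1$. This gives an injective map $\mathcal C\to\mathcal C$, hence a permutation, and some power of it is the identity. So there is $M\ge1$ with $\psi^M(w_c)=w_{c+kM}$ for all $w\in\mathcal C$ and $c\ge c_1$.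

\emph{Conclusion.} Let $\mathcal T$ be a maximal coclass tree with maximal infinite path $A_1\to A_2\to\cdots$. Every vertex of class greater than $c_1$ has a parent, so $A_1$ has class at most $c_1$, and the part of the path in classes $\ge c_1$ belongs to $\mathcal C$. Choose $l$ with $A_l\in\mathcal T$ of class at least $c_1$. Then $\psi^M(A_j)=A_{j+kM}$ for $j\ge l$. As $\psi^M$ is bijective on levels and commutes with taking parents, it restricts to a graph isomorphism $\mu:\overline{\mathcal T}(A_l)\to\overline{\mathcal T}(A_{l+kM})$. If $B=[\theta]_c$ lies in $\mathcal T(A_l)\setminus\mathcal T(A_{l+kM})$, then $\mu^i(B)=[\theta]_{c+ikM}$ has the label $\sum_{\theta'}\ell_{\theta'}(c+ikM)$, where $\theta'$ runs over the elements of $\Theta_c$ with $[\theta']_c=[\theta]_c$, a set that does not change when $c$ is replaced by $c+ikM$. This is a polynomial in $i\ge0$ with integer values, hence with rational coefficients. So the conjecture holds with defect $l$ and period $kM$.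
\end{proof}

Apart from the eventually periodic condition $\theta,\theta'\in\Theta_c^*$, the class $c$ enters the question whether $c\in P(\theta,\theta')$ in two ways: through binomial coefficients, which are polynomials in $c$, and through the requirement $x=\mu_1^c$. The latter is what goes wrong for the field of Theorem~\ref{thm:one}. There, the tuples $\theta,\theta'$ of $U_c$ and $W_c$ do not depend on $c$ (no correction is needed, as $ab_j=z$), and by \eqref{eq:mechanism} the corresponding set is $P(\theta,\theta')=\{c\ge C_0:c-2\text{ is a power of }3\}$.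

\section{Proof of Theorem \ref{thm:three}}

\subsection{Finite fields}

Let $|K|=q$ and $\operatorname{char}K=p$. Choose $e$ with $p^e\ge s$ and put $k_0=(q-1)p^e$. For $\mu_1\in K^*$ we have $\mu_1^{c+k_0}=\mu_1^c$. From $(1+Z)^{m+p^e}\equiv(1+Z)^m(1+Z^{p^e})$ modulo $p$ we see that $\binom{m+p^e}h\equiv\binom mh$ modulo $p$ for $h<p^e$, and only $h\le s-1$ occur in $G_{\delta\delta'}$. So $\mathcal E_c(\theta,\theta';\mu_1,\mu_1^c)$ and $\mathcal E_{c+k_0}(\theta,\theta';\mu_1,\mu_1^{c+k_0})$ are the same system. Since $\{c:\theta,\theta'\in\Theta_c^*\}$ is eventually periodic, Lemma~\ref{lem:E} shows that $P(\theta,\theta')$ is eventually periodic. Proposition~\ref{prop:criterion} proves (ii).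

\subsection{Coclass at most one}\label{sec:r1}

Let $r=0$. In class $0$ there is only $S=\{z\}$. A nilpotent semigroup of class $c\ge1$ is generated by its first layer, which here consists of one element. So there is exactly one semigroup of each class, the graph is a ray with all labels $1$, and the conjecture holds with $l=k=1$ and $f_B=1$.

Let $r=1$, so $s=2$ and $C_0=12$. We first bring all algebras into the form $B_c(\beta,f)$ and then apply Lemma~\ref{lem:iso}. Let $c\ge12$, $\theta\in\Theta_c^*$, $B=B(\theta,c)$ and $b=b_1$. Modulo the ideal $T$ the three products $ab$, $ba$, $bb$ are $\lambda^{ab}b$, $\lambda^{ba}b$, $\lambda^{bb}b$, and $B$ is nilpotent; so $\lambda^p=0$ in $K$ for all $p$. Next,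
\begin{align*}
0&=a^2b=a(ab)=\kappa_1^{ab}a^c&&\Rightarrow\ \kappa_1^{ab}=0,\\
\kappa_1^{ba}a^c&=a(ba)=(ab)a=\kappa_0^{ab}a^{c+1}=0&&\Rightarrow\ \kappa_1^{ba}=0,\\
\kappa_1^{bb}a^c&=a(bb)=(ab)b=\kappa_0^{ab}a^cb=0&&\Rightarrow\ \kappa_1^{bb}=0.
\end{align*}
Put $v=b-\kappa_0^{ab}a^{c-1}$. Then $av=0$, $va=(\kappa_0^{ba}-\kappa_0^{ab})a^c$, and $v^2=\kappa_0^{bb}a^c$ because $ba^{c-1}=a^{c-1}b=0$. So $B(\theta,c)\cong B_c(\beta,f)$ with $\beta=\kappa_0^{bb}$ and $f=\kappa_0^{ba}-\kappa_0^{ab}$, which depend on $\theta$ but not on $c$.

We claim $\beta,f\in\{0,\pm1\}$. If $\theta\in\Theta_c$ comes from a table $S$, then $S$ has layer sizes $(2,1,\dots,1)$ by Lemma~\ref{lem:layers}(a), and $L_i=\{a^i\}$ for $2\le i\le c$. Both $v$ and the element $v_1$ of Lemma~\ref{lem:realize} are congruent to the element $b_1$ of $S$ modulo $\langle a,\dots,a^c\rangle$ and are killed by $a$ from the left; so they differ by an element of $Ka^c$, and $\beta=\beta_{11}$, $f=f_1$. By (R1), $f_1\in\{0,\pm1\}$; and $m_1=1$ forces $f_1=0$, so $\beta_{11}=e_{11}\in\{0,\pm1\}$ by (R2). If $\theta=\sigma\theta_1$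 with $\theta_1\in\Theta_{c+1}$, then the entries $\kappa_0^p$ of $\theta$ are the entries $\kappa_1^p$ of $\theta_1$, which vanish in $K$ by the computation above at class $c+1$; so $\beta=f=0$.

Let $n=c-2$. Since forms on a line are symmetric, Lemma~\ref{lem:iso} says that $B_c(\beta,f)\cong B_c(\beta',f')$ if and only if $\beta'h^2=\nu^n\beta$ and $f'h=f$ for some $h,\nu\in K^*$. So $\beta,\beta'$ must vanish simultaneously, and so must $f,f'$. Assume this.
\begin{itemize}
\item If $\beta=\beta'=0$, the condition is satisfied.
\item If $f=f'=0\ne\beta\beta'$, the condition is $\beta/\beta'\in(K^*)^n(K^*)^2$, a group that is $K^*$ for odd $n$ and $(K^*)^2$ for even $n$.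
\item If all four are nonzero, then $h=f/f'=\pm1$, so the condition is $\beta/\beta'\in(K^*)^n$ with $\beta/\beta'=\pm1$. For $\beta/\beta'=1$ it holds. Let $\beta/\beta'=-1\ne1$ and $n=2^vn_1$ with $n_1$ odd. Then $-1\in(K^*)^n$ if and only if $-1\in(K^*)^{2^v}$: from $-1=x^{2^v}$ we get $-1=(-1)^{n_1}=x^n$, and the converse is clear. The set of $v$ with $-1\in(K^*)^{2^v}$ is an initial segment of $\mathbb N_0$, so the set of such $n$ is periodic: it consists of all $n\ge1$, or of all $n$ not divisible by a fixed power of $2$.
\end{itemize}
As $\{c:\theta,\theta'\in\Theta_c^*\}$ is eventually periodic, so is $P(\theta,\theta')$ in all cases. Proposition~\ref{prop:criterion} proves (i).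

\subsection{Algebraically closed fields: the groups behind the equations}

Let $K$ be algebraically closed with prime field $K_0$. Fix $\theta,\theta'\in\Omega$ and put $\mathcal A=\{c\ge C_0:\theta,\theta'\in\Theta_c^*\}$, an eventually periodic set. To separate the two roles of $c$ we let $x$ be free: for $c\in\mathcal A$ put
\[
N_c(\theta,\theta')=\{(\mu_1,x)\in K^*\times K^*:\ \mathcal E_c(\theta,\theta';\mu_1,x)\text{ has a solution}\},
\]
and use the same notation for any two tuples admissible at $c$. By Lemma~\ref{lem:E}, for $c\in\mathcal A$,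
\begin{equation}\label{eq:curve}
c\in P(\theta,\theta')\iff(\mu,\mu^c)\in N_c(\theta,\theta')\text{ for some }\mu\in K^* .
\end{equation}

\begin{lemma}\label{lem:coset}
For $c\in\mathcal A$ the set $\Gamma_c=N_c(\theta,\theta)$ is a subgroup of $K^*\times K^*$, and $N_c(\theta,\theta')$ is empty or a coset of it.
\end{lemma}

\begin{proof}
For $\tau\in K^*$ let $\theta^\tau$ be $\theta$ with all entries $\kappa_\delta^p$ multiplied by $\tau$. The idea is that a pair $(\mu_1,x)$ in $N_c(\theta,\theta')$ corresponds to an isomorphism from a twisted algebra $B(\theta^\tau,c)$ to $B(\theta',c)$.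

\emph{Step 1: if $\theta$ is admissible at $c$, so is $\theta^\tau$.} Let $B=B(\theta,c)$ and let $A=\langle a,\dots,a^c\rangle$, a subalgebra with $A+I=B$ and $A\cap I=T$. The space $A\oplus I$ with the product $(x,i)(y,j)=(xy,\,xj+iy+ij)$ is an associative algebra $A\ltimes I$, and $(x,i)\mapsto x+i$ is a homomorphism onto $B$ with kernel $\{(t,-t):t\in T\}$. Since $TI=IT=0$ and $T$ is an ideal of $A$, we have $(t,-\tau^{-1}t)(y,j)=(ty,-\tau^{-1}ty)$ and $(y,j)(t,-\tau^{-1}t)=(yt,-\tau^{-1}yt)$. So $\{(t,-\tau^{-1}t):t\in T\}$ is an ideal too. Let $B^{(\tau)}$ be the quotient by it, with basis $a^i=(a^i,0)$ and $b_j=(0,b_j)$. In $B^{(\tau)}$ the element $(0,t)$ equals $\tau(t,0)$ for $t\in T$, so the products $ab_j,b_ja,b_ib_j$ are given by \eqref{eq:normal} with $\tau\kappa_\delta^p$ instead of $\kappa_\delta^p$. Clearly $a^sb_j=0$, $b_ja^{2s}=0$ and $a^{c+1}=0$. The algebra is nilpotent, since $A\ltimes I$ has the nilpotent ideal $I$ with nilpotent quotient $A$. Modulo $T$ it agrees with $B/T$, so $(B^{(\tau)})^s+T=\langle a^i:i\ge s\rangle$; as $(B^{(\tau)})^s$ contains all $a^i$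 with $i\ge s$, it equals $\langle a^i:i\ge s\rangle$. Multiplying repeatedly by $B^{(\tau)}$ from the right and using $a^ib_j=0$ for $i\ge s$, we get $(B^{(\tau)})^i=\langle a^i,\dots,a^c\rangle$ for $i\ge s$. So $B^{(\tau)}=B(\theta^\tau,c)$.

\emph{Step 2: interpretation.} In \eqref{eq:E} the factor $x$ multiplies only the $\kappa_\delta^p$. So $\mathcal E_c(\theta,\theta';\mu_1,x)$ is the system $\mathcal E_c(\theta^\tau,\theta';\mu_1,\mu_1^c)$ with $\tau=x\mu_1^{-c}$. By Lemma~\ref{lem:E}, $(\mu_1,x)\in N_c(\theta,\theta')$ if and only if there is an isomorphism $B(\theta^\tau,c)\to B(\theta',c)$ with multiplier $\mu_1$, where $\tau=x\mu_1^{-c}$.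

\emph{Step 3: twisting both sides.} Let $\theta_1,\theta_2$ be admissible at $c$. The part of \eqref{eq:E} (for $\theta_1,\theta_2$) modulo $T'$ does not involve $\xi$ or the $\kappa$'s of $\theta_1$ and $\theta_2$. The part in $T'$ is, for fixed other variables, homogeneous linear in $\xi$ and these $\kappa$'s jointly. Indeed $a^ib_k$, $b_ka^i$, $b_kb_l$ have $T'$-parts linear in the $\kappa$'s of $\theta_2$, the $\xi_{j\delta}a^{c-\delta}$ contribute linearly to the products with $Y$ and not at all to products with elements of $I'$ (as $T'I'=I'T'=0$), and the right side contributes $\lambda\xi$ and $\kappa t_\delta$. So multiplying $\xi$ by $\tau'\in K^*$ turns a solution for $(\theta_1,\theta_2)$ into one for $(\theta_1^{\tau'},\theta_2^{\tau'})$. Hence an isomorphism $B(\theta_1,c)\to B(\theta_2,c)$ yields an isomorphism $B(\theta_1^{\tau'},c)\to B(\theta_2^{\tau'},c)$ with the same multiplier.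

\emph{Step 4: composition.} Let $\theta''$ be admissible at $c$ and let $(\mu,x)\in N_c(\theta,\theta')$ and $(\mu',x')\in N_c(\theta',\theta'')$, with $\tau=x\mu^{-c}$, $\tau'=x'\mu'^{-c}$. Twisting the first isomorphism by $\tau'$ and composing, we get an isomorphism $B(\theta^{\tau\tau'},c)\to B(\theta'^{\tau'},c)\to B(\theta'',c)$ with multiplier $\mu\mu'$; as $\tau\tau'(\mu\mu')^c=xx'$, we have $(\mu\mu',xx')\in N_c(\theta,\theta'')$. Inverting an isomorphism $B(\theta^\tau,c)\to B(\theta',c)$ and twisting by $\tau^{-1}$ shows $(\mu^{-1},x^{-1})\in N_c(\theta',\theta)$. With $(1,1)\in N_c(\theta,\theta)$, this shows that $\Gamma_c$ is a group. If $\gamma\in N_c(\theta,\theta')$, then $\Gamma_c\gamma\subseteq N_c(\theta,\theta')$ and $N_c(\theta,\theta')\gamma^{-1}\subseteq\Gamma_c$, so $N_c(\theta,\theta')=\Gamma_c\gamma$.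
\end{proof}

We recall the facts about algebraically closed fields that we use. Call a subset of $K^N$ \emph{definable over $K_0$} if it is a Boolean combination of zero sets of polynomials over $K_0$; without ``over $K_0$'', coefficients in $K$ are allowed.
\begin{itemize}
\item[(F1)] Projections of sets definable over $K_0$ are definable over $K_0$ (Chevalley's theorem, or quantifier elimination).
\item[(F2)] A definable subset of $K$ is finite or cofinite. More precisely, let it be a Boolean combination of zero sets of nonzero polynomials $F_1,\dots,F_w$ in one variable. A point at which no $F_i$ vanishes belongs to the set if and only if all but finitely many points of $K$ do. So, if the set is finite, each of its points is a zero of some $F_i$; in particular a finite subset of $K$ definable over $K_0$ consists of elements algebraic over $K_0$.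
\item[(F3)] In a definable family $(Z_t)_{t\in K}$ of subsets of $K^N$ the cardinalities of the finite members are bounded. So the set of $t$ with $Z_t$ infinite is definable.
\item[(F4)] A subgroup of $(K^*)^2$ that is a definable set is closed, and a closed subgroup $\Gamma$ is the common kernel of a group of characters $(\mu,x)\mapsto\mu^\alpha x^\beta$ of rank $2-\dim\Gamma$.
\end{itemize}

By (F1), $N_c=N_c(\theta,\theta')$ and $\Gamma_c$ are definable over $K_0$, and (F4) applies to $\Gamma_c$. Let $N_c\ne\emptyset$. If $\dim\Gamma_c=2$, then $N_c=(K^*)^2$ and $c\in P(\theta,\theta')$ by \eqref{eq:curve}. If $\dim\Gamma_c=1$, then by Lemma~\ref{lem:coset}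
\begin{equation}\label{eq:dimone}
\Gamma_c=\{\mu^\alpha x^\beta=1\},\quad N_c=\{\mu^\alpha x^\beta=\epsilon\},\quad(\alpha,\beta)\ne(0,0),\ \epsilon\in K^*,
\end{equation}
and $c\in P(\theta,\theta')$ provided $\alpha+\beta c\ne0$, because then $\mu^{\alpha+\beta c}=\epsilon$ is solvable in the algebraically closed field $K$. It remains to control $\alpha+\beta c$, and to treat finite $N_c$.

\subsection{Algebraically closed fields of characteristic $p$}

Let $p^e\ge s$. As for finite fields, the binomial coefficients in $G_{\delta\delta'}$, and so the sets $N_c$ and $\Gamma_c$, depend only on $c$ modulo $p^e$. Consider one residue class. If $N_c=\emptyset$, no $c\in\mathcal A$ in this class is in $P(\theta,\theta')$. If $N_c\ne\emptyset$ and $\dim\Gamma_c\ge1$, then all $c\in\mathcal A$ in this class are in $P(\theta,\theta')$, with at most one exception, since $\alpha+\beta c=0$ for at most one $c$. If $N_c$ is finite and nonempty, its two coordinate projections are finite and definable over $\mathbb F_p$, so by (F2) they consist of nonzero elements algebraic over $\mathbb F_p$,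 that is, of roots of unity. Hence the condition ``$x=\mu^c$ for some $(\mu,x)\in N_c$'' is periodic in $c$. So $P(\theta,\theta')$ is eventually periodic, and Proposition~\ref{prop:criterion} applies.

\subsection{Algebraically closed fields of characteristic $0$}

Now the binomial coefficients are not periodic in $c$, but they are polynomials. For $t\in K$ define $N_t(\theta,\theta')$ by the same system with $\binom{t-\delta}h$ read as a polynomial in $t$, and write $N_t=N_t(\theta,\theta')$. By (F1) the set of all $(t,\mu,x)$ with $(\mu,x)\in N_t$ is definable over $\mathbb Q$. By (F1) and (F3), the three sets of those $t$ for which $N_t$ is empty, infinite, or finite and nonempty are definable; by (F2) exactly one of them is cofinite. So one of the following holds for all large $c\in\mathcal A$.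

\medskip
\noindent\textbf{(A) $N_c=\emptyset$.} Then $P(\theta,\theta')$ is finite.

\medskip
\noindent\textbf{(B) $N_c$ is infinite.} Then $\dim\Gamma_c\ge1$. If $\dim\Gamma_c=2$, then $c\in P(\theta,\theta')$. If $\dim\Gamma_c=1$, consider \eqref{eq:dimone}. If $\beta\ne0$, the set $\{x:(1,x)\in\Gamma_c\}$ has exactly $|\beta|$ elements, and if $\alpha\ne0$, the set $\{\mu:(\mu,1)\in\Gamma_c\}$ has exactly $|\alpha|$ elements. Applying (F3) to the families $\{x:(1,x)\in N_t(\theta,\theta)\}$ and $\{\mu:(\mu,1)\in N_t(\theta,\theta)\}$, we find $n_1$ independent of $c$ with $|\alpha|,|\beta|\le n_1$. So $\alpha+\beta c\ne0$ for $c>n_1$, and $P(\theta,\theta')$ contains all large $c\in\mathcal A$.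

\medskip
\noindent\textbf{(C) $N_c$ is finite and nonempty.} By (F3), $|N_c|\le n_0$ with $n_0$ independent of $c$. Put $m=n_0!$. As $|\Gamma_c|=|N_c|$, we have $\gamma^m=1$ for all $\gamma\in\Gamma_c$, so the pair $(\mu^m,x^m)$ is the same for all $(\mu,x)$ in the coset $N_c$. The set $N_c$ is definable over $\mathbb Q$, hence stable under $\operatorname{Aut}(K)$; since the fixed field of $\operatorname{Aut}(K)$ is $\mathbb Q$, we have $\mu^m,x^m\in\mathbb Q^*$.

We show that the numerator and denominator of $x^m$ grow at most polynomially in $c$, while those of $(\mu^m)^c$ would grow exponentially unless $\mu$ is a root of unity. The set $\{(t,x):(\mu,x)\in N_t\text{ for some }\mu\}$ is a Boolean combination of zero sets of finitely many polynomials in $\mathbb Z[t,X]$. For $c$ large in $\mathcal A$ its fiber over $c$ is finite, so by (F2) each $x$ in the fiber is a root of some $F(c,X)\ne0$ with $F$ among these polynomials. This is a nonzero integer polynomial of bounded degree, with coefficients of absolute value $O(c^d)$ for a fixed $d$. Let $a_0$ be its leading coefficient.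 Then $a_0x$ is an algebraic integer, and, since $|a_0|\ge1$, all complex roots of $F(c,X)$ have absolute value $O(c^d)$. Since $x^m$ is rational, $a_0^mx^m$ is a rational algebraic integer, hence an integer, of absolute value $O(c^{2dm})$. So numerator and denominator of $x^m$ in lowest terms are $O(c^{d'})$ for a fixed $d'$.

Suppose $x=\mu^c$ with $(\mu,x)\in N_c$. Then $x^m=(\mu^m)^c$ with $\mu^m\in\mathbb Q^*$. If $\mu^m\ne\pm1$, the numerator or the denominator of $\mu^m$ has absolute value at least $2$, and that of $x^m$ at least $2^c$, which is impossible for large $c$. So for large $c\in\mathcal A$, by \eqref{eq:curve},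
\[
c\in P(\theta,\theta')\iff(\zeta,\zeta^c)\in N_c\text{ for some }\zeta\in K\text{ with }\zeta^{2m}=1 .
\]
For each of the finitely many pairs $(\zeta,\zeta')$ of $2m$-th roots of unity, the set $\{t:(\zeta,\zeta')\in N_t\}$ is finite or cofinite by (F2), so whether $(\zeta,\zeta')\in N_c$ does not depend on $c$ once $c$ is large; and $\zeta^c$ depends only on $c$ modulo $2m$. Hence $P(\theta,\theta')$ is eventually periodic.

\medskip
In all cases Proposition~\ref{prop:criterion} applies, which proves (iii) and completes the proof of Theorem~\ref{thm:three}. \qed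

\begin{thebibliography}{9}

\bibitem{coclass}
\emph{An Algorithm For The Classification Of Nil-Potent Semigroups By Coclass},
\texttt{http://www.icm.tu-bs.de/ag\_algebra/ws-qac/slides/Distler.pdf}.

\bibitem{ES}
Eilenberg and Sch\"utzenberger, 1969.

\bibitem{GS}
Ginsburg and Spanier, 1966.

\bibitem{Ito}
Ito, 1969.

\end{thebibliography}

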